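\title{Uniqueness of positive solutions of $\Delta u+\lambda u^p+u^q=0$\\ in a ball in dimension $n\ge 4$}

\begin{abstract}
We count the positive solutions of $\Delta u+\lambda u^p+u^q=0$ in the unit ball of $\mathbb{R}^n$ with zero boundary values, for $\lambda>0$ and $1<p<q\le (n+2)/(n-2)$. We prove that for every $n\ge4$ there is exactly one solution, that it is nondegenerate, and that its Morse index is $1$. In particular, multiple solutions do not occur for $n=4$ or $n=5$, in contrast with $n=3$. The proof is by shooting. If the first zero of the radial solution were stationary as a function of the initial height, the linearized equation would produce a nonnegative decreasing weight with prescribed averages. We exclude this by means of a concavity property: $r^2u^{2/(n-2)}$ is a concave function of $u^{2/(n-2)}$.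
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $B_1$ be the unit ball in $\mathbb{R}^n$, $n\ge3$, let $\lambda>0$, and consider the Dirichlet problem
\begin{equation}\label{eq:problem}
\Delta u+\lambda u^p+u^q=0\ \text{ in }B_1,\qquad u>0\ \text{ in }B_1,\qquad u=0\ \text{ on }\partial B_1,
\end{equation}
with exponents in the range
\begin{equation}\label{eq:range}
1<p<q\le q^*:=\frac{n+2}{n-2}.
\end{equation}
A solution means a classical solution $u\in C^2(B_1)\cap C(\overline{B_1})$. How many solutions are there?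

The answer depends on the dimension. For $n=3$, $1<p<3$, $q=5$, problem \eqref{eq:problem} has at least two solutions for some $\lambda>0$ (Brezis and Nirenberg; Atkinson and Peletier). For $n\ge6$ and $(p,q)$ as in \eqref{eq:range} it has exactly one solution for every $\lambda>0$ (Erbe and Tang). The question for the remaining dimensions is posed in \cite{source}: for $n=4$ and for $n=5$, are there a pair $(p,q)$ satisfying \eqref{eq:range} and a number $\lambda>0$ such that \eqref{eq:problem} has more than one solution? We show that the answer is no in both cases.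

A solution $u$ is called \emph{nondegenerate} if the linearized problem $\Delta\psi+(\lambda pu^{p-1}+qu^{q-1})\psi=0$ in $B_1$, $\psi=0$ on $\partial B_1$, has only the trivial solution. Its \emph{Morse index} is the number of negative Dirichlet eigenvalues of $-\Delta-\lambda pu^{p-1}-qu^{q-1}$ in $B_1$, counted with multiplicity.

\begin{theorem}\label{thm:main}
Let $n\ge4$ be an integer and $1<p<q\le\frac{n+2}{n-2}$. Then for every $\lambda>0$ problem \eqref{eq:problem} has exactly one solution. It is radial, nondegenerate, and has Morse index $1$.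
\end{theorem}

The proof does not use the results quoted above. Together with the quoted non-uniqueness for $n=3$, the theorem shows that among integers $n\ge3$, uniqueness throughout the range \eqref{eq:range} holds precisely for $n\ge4$.

\medskip
\noindent\textbf{What to expect.} By symmetry and scaling, solutions of \eqref{eq:problem} correspond to heights $\alpha>0$ for which the radial solution of $\Delta u+u^p+u^q=0$ with $u(0)=\alpha$ has its first zero $R(\alpha)$ at a prescribed radius depending on $\lambda$. So we have to show that $R$ is a bijection of $(0,\infty)$. For a single power $u^x$ with $1<x<q^*$ this costs nothing: the radial solutions are $\alpha W(\alpha^{(x-1)/2}r)$ for one fixed profile $W$, so $R(\alpha)=c\,\alpha^{-(x-1)/2}$. With two powers, $u^p$ dominates for small $\alpha$ and $u^q$ for large $\alpha$. If $q<q^*$, then $R(\alpha)$ behaves like a decreasing power of $\alpha$ at both ends, and one guesses that it decreases throughout.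

At $q=q^*$ the guess is in doubt. The radial solutions of $\Delta u+u^{q^*}=0$ are the \emph{bubbles}
\begin{equation}\label{eq:bubble}
u(r)=\alpha\Bigl(1+\frac{r^2}{A}\Bigr)^{-(n-2)/2},\qquad A=n(n-2)\,\alpha^{1-q^*},
\end{equation}
which have no zero. For large $\alpha$ the zero is therefore produced by the weaker term $u^p$. In Section \ref{sec:existence} we prove, for $n\ge4$, that $R(\alpha)^{n-2}\le C\alpha^{\gamma}$ with $\gamma=\frac{6-n}{n-2}-p$. For $n=3$ this exponent is $3-p$, which is positive exactly in the range $p<3$ of the quoted non-uniqueness. For $n=4$ it is $1-p$ and for $n=5$ it is $\frac13-p$, both negative. This suggests uniqueness for $n\ge4$, with little room when $n=4$ and $p$ is close to $1$. The behavior of $R$ at the two ends says nothing about intermediate heights, however, and these are the substance of the theorem.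

\medskip
\noindent\textbf{Plan.} Section \ref{sec:shooting} sets up the shooting problem; the sign of $R'(\alpha)$ is the sign at $r=R$ of the solution $\varphi=\partial u/\partial\alpha$ of the linearized equation. Section \ref{sec:model} states the key Proposition \ref{prop:key}, which excludes $\varphi(R)=0$ when $\varphi$ has one interior zero, and proves it by hand for $n=4$, $p=2$, $q=3$. Section \ref{sec:concavity} proves the concavity property, and Section \ref{sec:continuity} deduces $R'<0$ from the proposition. Sections \ref{sec:identities}--\ref{sec:four} prove the proposition, and Sections \ref{sec:existence} and \ref{sec:morse} finish the proof of the theorem. Up to Section \ref{sec:identities} the general statements hold for $n\ge3$; the hypothesis $n\ge4$ enters only afterwards.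

\section{The shooting problem}\label{sec:shooting}

Throughout, $(p,q)$ satisfies \eqref{eq:range}, and
\[
\mu=\frac{n-2}2,\quad \kappa=q-p,\quad \theta_x=\frac{x-1}{x+1},\quad f(u)=|u|^{p-1}u+|u|^{q-1}u,\quad F(u)=\int_0^uf .
\]
The function $f$ is $C^1$ because $p>1$, and $uf'(u)-f(u)=(p-1)u^p+(q-1)u^q>0$ for $u>0$. For $\alpha>0$ let $u(r)=u(r,\alpha)$ be the solution of
\begin{equation}\label{eq:ivp}
u''+\frac{n-1}ru'+f(u)=0,\qquad u(0)=\alpha,\quad u'(0)=0 .
\end{equation}
The coefficient $(n-1)/r$ is singular at $r=0$, so we first record that the usual theory of initial value problems still holds. We allow a parameter $\varepsilon$ in order to treat the limits $\alpha\to0$ and $\alpha\to\infty$.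

\begin{lemma}\label{lem:dependence}
Let $g_\varepsilon(w)=|w|^{p-1}w+\varepsilon|w|^{q-1}w$, or the same with $p$ and $q$ interchanged. For $a>0$ and $\varepsilon\ge0$ the problem $w''+\frac{n-1}rw'+g_\varepsilon(w)=0$, $w(0)=a$, $w'(0)=0$, has a unique solution $w$, defined on $[0,\infty)$. For every $L>0$, the solution $w$ with values in $C^1([0,L])$ is continuous in $(a,\varepsilon)$ and $C^1$ in $a$, and $\psi=\partial_aw$ is continuous in $(a,\varepsilon)$. The function $\psi$ is the unique solution of $\psi''+\frac{n-1}r\psi'+g_\varepsilon'(w)\psi=0$, $\psi(0)=1$, $\psi'(0)=0$.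
\end{lemma}

\begin{proof}
For $h\in C([0,L])$ let $Kh(r)=\int_0^rs^{1-n}\int_0^st^{n-1}h(t)\,dt\,ds$. Then
\begin{equation}\label{eq:K}
|(Kh)'(r)|\le\frac rn\sup_{[0,r]}|h|,\qquad |Kh(r)|\le\frac Ln\int_0^r\sup_{[0,s]}|h|\,ds ,
\end{equation}
so $K$ is bounded from $C([0,L])$ to $C^1([0,L])$. Writing the equation as $(r^{n-1}w')'=-r^{n-1}g_\varepsilon(w)$, we see that the problem is equivalent to $w=a-Kg_\varepsilon(w)$. Since $g_\varepsilon$ is locally Lipschitz, \eqref{eq:K} gives existence for small $L$ by the contraction principle and uniqueness by Gronwall's inequality; the same holds for linear equations $h=h(0)-K(Vh)$ with $V$ continuous. The energy $\frac12w'^2+\int_0^wg_\varepsilon$ has derivative $-\frac{n-1}rw'^2\le0$ and controls $|w|$ and $|w'|$, so the solution extends to $[0,\infty)$.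

The map $\Phi(w,a,\varepsilon)=w-a+Kg_\varepsilon(w)$ is $C^1$ from $C([0,L])\times\mathbb{R}^2$ to $C([0,L])$, because $g_\varepsilon$ is $C^1$ in $w$ and affine in $\varepsilon$. Its derivative in $w$ is $\mathrm{Id}+K_1$ with $K_1h=K(g_\varepsilon'(w)h)$. Iterating \eqref{eq:K} gives $\|K_1^m\|\le(CL)^m/m!$, so $\mathrm{Id}+K_1$ is invertible by a Neumann series. By the implicit function theorem and uniqueness, $w$ is a $C^1$ function of $(a,\varepsilon)$ with values in $C([0,L])$, and $\psi=1-K(g'_\varepsilon(w)\psi)$, which is the linearized problem. The formulas $w=a-Kg_\varepsilon(w)$ and $\psi=1-K(g'_\varepsilon(w)\psi)$ upgrade these statements to $C^1([0,L])$.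
\end{proof}

At a point $r>0$ the functions $w$ and $w'$ cannot both vanish, since otherwise $w\equiv0$ by uniqueness for the regular initial value problem; the same holds for $\psi$. So all zeros of $w$ and $\psi$ are simple, and the following observation applies to them.

\begin{lemma}\label{lem:persist}
Let $\psi_k\to\psi$ in $C^1([0,L])$, where $\psi(0)>0$ and all zeros of $\psi$ are simple, and let $R_k\to R\in(0,L)$. Then, for large $k$:
\begin{enumerate}
\item[(a)] $\psi_k$ has at least as many zeros in $(0,R_k)$ as $\psi$ has in $(0,R)$;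
\item[(b)] if $\psi(R)\ne0$, the two numbers are equal and $\psi_k(R_k)$ has the sign of $\psi(R)$;
\item[(c)] if $R$ is the first zero of $\psi$, the first zero of $\psi_k$ exists and tends to $R$.
\end{enumerate}
\end{lemma}

\begin{proof}
Simple zeros are isolated, so $\psi$ has finitely many, and we may shrink $L$ so that $\psi(L)\neq0$. Surround the zeros by arbitrarily short disjoint closed intervals on which $\psi'\ne0$. For large $k$, the function $\psi_k$ is strictly monotone on each interval, has opposite signs at its ends, and has the sign of $\psi$ outside the intervals.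
\end{proof}

\medskip
\noindent\textbf{Two first integrals.} For constants $j>0$ and $c$ put $Z=r^j\bigl(\frac12u'^2+F(u)\bigr)+c\,r^{j-1}uu'$. Using $u''+f=-\frac{n-1}ru'$ in the first term and $(r^{n-1}u')'=-r^{n-1}f$ in the second, we get
\[
Z'=r^{j-1}\Bigl[\bigl(\tfrac j2-n+1+c\bigr)u'^2+jF-c\,uf\Bigr]+c\,(j-n)\,r^{j-2}uu' .
\]
The terms with $u'$ disappear exactly when $(j,c)=(n,\mu)$ or $(j,c)=(2n-2,0)$. We call the corresponding functions $P$ (the Pohozaev function) and $\mathcal E$. Both vanish at $r=0$, and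
\begin{align}
P'&=r^{n-1}\bigl(C_p|u|^{p+1}+C_q|u|^{q+1}\bigr),\qquad C_x=\frac n{x+1}-\mu,\label{eq:P}\\
\mathcal E'&=2(n-1)\,r^{2n-3}F(u).\label{eq:E}
\end{align}
Since $C_x$ decreases in $x$ and $C_{q^*}=0$, the range \eqref{eq:range} gives $C_p>0$ and $C_q\ge0$.

\begin{lemma}\label{lem:zero}
The solution $u$ of \eqref{eq:ivp} has a first zero $R=R(\alpha)<\infty$, and $u'<0$ on $(0,R]$. The same holds with $f$ replaced by $|u|^{x-1}u$, $1<x<q^*$.
\end{lemma}

\begin{proof}
As long as $u>0$ we have $-r^{n-1}u'=\int_0^rs^{n-1}f(u)\,ds>0$, which gives the sign of $u'$. Suppose that $u>0$ on $[0,\infty)$. We show that $u$ decays so fast that $P\to0$; this contradicts \eqref{eq:P}, by which $P$ increases strictly from $0$.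

Since $u$ decreases, $-r^{n-1}u'\ge u(r)^pr^n/n$. Thus $(u^{1-p})'\ge(p-1)r/n$ and $u\le Cr^{-2/(p-1)}$. Next, $(ru'+(n-2)u)'=-rf(u)<0$. If $ru'+(n-2)u$ became negative, it would stay below some $-\delta<0$, so $(r^{n-2}u)'\le-\delta r^{n-3}$ for large $r$ and $u$ would vanish. Hence $r|u'|\le(n-2)u$. As $u\le\alpha$, we also have $F(u)\le Cu^{p+1}$, and so $|P|\le C(r^{n-2}u^2+r^nu^{p+1})\le C'r^{\,n-2-4/(p-1)}$. The exponent is negative because $p<q^*$. For the pure power, read $x$ for $p$ and drop the term with $q$.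
\end{proof}

\begin{lemma}\label{lem:reduction}
Let $R_\lambda=\lambda^{(q-1)/(2\kappa)}$. The solutions of \eqref{eq:problem} are exactly the functions $x\mapsto\lambda^{1/\kappa}u(R_\lambda|x|,\alpha)$ with $R(\alpha)=R_\lambda$.
\end{lemma}

\begin{proof}
Let $U$ solve \eqref{eq:problem}. The function $G=\lambda U^p+U^q$ is bounded, so $-\Delta w=G$ has a solution $w\in W^{2,s}(B_1)\cap W_0^{1,s}(B_1)$ for all $s<\infty$, and $w\in C^{1,\gamma}(\overline{B_1})$ by Sobolev embedding. The difference $U-w$ is harmonic, continuous on $\overline{B_1}$ and zero on $\partial B_1$, so $U=w$. Then $G$ is Lipschitz, and Schauder theory gives $U\in C^{2,\gamma}(\overline{B_1})$. The theorem of Gidas, Ni and Nirenberg states that a positive solution $U\in C^2(\overline{B_1})$ of $\Delta U+g(U)=0$ with $g\in C^1$ and zero boundary values is radial; it applies here. Write $U(x)=c\,\tilde u(R_\lambda x)$ with $c=\lambda^{1/\kappa}$. Since $cR_\lambda^2=\lambda c^p=c^q$, the equation for $U$ in $B_1$ is equivalent to $\Delta\tilde u+\tilde u^p+\tilde u^q=0$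 in $B_{R_\lambda}$. A radial function solves the latter, is positive, and vanishes on the boundary if and only if it is $u(|x|,\alpha)$ with $R(\alpha)=R_\lambda$.
\end{proof}

The map $\lambda\mapsto R_\lambda$ is a bijection of $(0,\infty)$, so existence and uniqueness for all $\lambda$ mean that $R$ is a bijection of $(0,\infty)$. Let $\varphi=\partial u/\partial\alpha$. By Lemma \ref{lem:dependence},
\begin{equation}\label{eq:phi}
\varphi''+\frac{n-1}r\varphi'+f'(u)\varphi=0,\qquad\varphi(0)=1,\quad\varphi'(0)=0 .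
\end{equation}
The first zero $R(\alpha)$ is continuous by Lemma \ref{lem:persist}(c). Since $u'(R)<0$, the implicit function theorem applied to $u(R,\alpha)=0$ shows that $R$ is $C^1$ and
\begin{equation}\label{eq:Rprime}
R'(\alpha)=\frac{\varphi(R)}{|u'(R)|}.
\end{equation}
Finally, \eqref{eq:ivp} and \eqref{eq:phi} give the Wronskian identity
\begin{equation}\label{eq:wronski}
\bigl(r^{n-1}(u\varphi'-u'\varphi)\bigr)'=-r^{n-1}\varphi\,\bigl(uf'(u)-f(u)\bigr).
\end{equation}

\section{Degenerate heights and a model case}\label{sec:model}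

By \eqref{eq:Rprime} we want $\varphi(R)<0$ for all $\alpha$. For small $\alpha$ this holds, and $\varphi$ has exactly one zero in $(0,R)$. If we increase $\alpha$, this picture can only break down when a second zero of $\varphi$ enters through $r=R$ (Section \ref{sec:continuity}). We call $\alpha>0$ a \emph{degenerate height} if $\varphi(R)=0$ and $\varphi$ has exactly one zero $r_0$ in $(0,R)$; then $\varphi>0$ on $[0,r_0)$ and $\varphi<0$ on $(r_0,R)$.

\begin{proposition}\label{prop:key}
Let $n\ge4$ and let $(p,q)$ satisfy \eqref{eq:range}. Then there is no degenerate height.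
\end{proposition}

The difficulty is that $\varphi$ is not explicit and changes sign. Adding a multiple of $u$ turns it into a nonnegative function, and dividing by $u$ turns that into a monotone one.

\begin{lemma}\label{lem:eta}
Let $\alpha$ be a degenerate height. Then there are $\beta>0$ and a continuous, strictly decreasing function $\eta$ on $[0,R]$ with
\[
\varphi=\beta u(\eta-1),\qquad\varphi'(R)=-\beta u'(R),\qquad\eta(0)>1,\qquad\eta(R)=0 .
\]
With $m_x=\int_0^Rr^{n-1}u^{x+1}\,dr$ and $M_x=\int_0^Rr^{n-1}u^{x+1}\eta\,dr$ we have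
\begin{equation}\label{eq:C}
(p-1)(M_p-m_p)+(q-1)(M_q-m_q)=0 .
\end{equation}
\end{lemma}

\begin{proof}
Let $\rho=\varphi/u$ on $[0,R)$. The function $r^{n-1}u^2\rho'=r^{n-1}(u\varphi'-u'\varphi)$ vanishes at $0$ and at $R$. By \eqref{eq:wronski} it decreases on $(0,r_0)$ and increases on $(r_0,R)$, so it is negative on $(0,R)$, and $\rho$ decreases strictly. The zero of $\varphi$ at $R$ is simple and $\varphi<0$ to its left, so $\varphi'(R)>0>u'(R)$ and $\rho(R^-)=\varphi'(R)/u'(R)=:-\beta<0$. Put $\eta=1+\rho/\beta$; then $\eta(0)=1+1/(\alpha\beta)>1$ and $\eta(R)=0$. Integrating \eqref{eq:wronski} over $(0,R)$ and inserting $\varphi=\beta u(\eta-1)$ gives \eqref{eq:C}.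
\end{proof}

The quotient $M_x/m_x$ is the average of $\eta\ge0$ with respect to the measure $r^{n-1}u^{x+1}\,dr$. Integral identities will force the average for $x=q$ to be large and the average for $x=p$ to be small. This is not absurd in itself: the first measure is more concentrated near $r=0$, where $\eta$ is largest. It becomes absurd once we know that the two measures are not too different, and this is a statement about the shape of $u$ alone. Two elementary facts will be used repeatedly.
\begin{itemize}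
\item \emph{One crossing.} If $g$ is nondecreasing on an interval containing $s_1$, and $h\le0$ to the left of $s_1$ and $h\ge0$ to the right, then $gh\ge g(s_1)h$ on the whole interval.
\item \emph{Chords.} If $Y$ is concave on $[0,1]$ and $Y(1)=0$, then $Y(s)/(1-s)$ is nondecreasing on $[0,1)$, because it is minus the slope of the chord from $s$ to $1$.
\end{itemize}

\medskip
\noindent\textbf{The case $n=4$, $f=u^2+u^3$.} Suppose that $\alpha$ is a degenerate height. Let $\mathcal Lh=h''+\frac3rh'+f'(u)h$. Then $\mathcal Lu=uf'-f=u^2+2u^3$. Differentiating \eqref{eq:ivp} gives $ru'''=-3u''+\frac3ru'-rf'(u)u'$, and hence $\mathcal L(ru')=2u''+\frac6ru'=-2u^2-2u^3$. The cubic terms cancel in the sum: $h=ru'+u$ satisfies $\mathcal Lh=-u^2$. Integrate $(r^3(\varphi h'-h\varphi'))'=r^3\varphi\,\mathcal Lh$ over $(0,R)$. Since $\varphi(R)=0$, $h(R)=Ru'(R)$ and $\varphi'(R)=-\beta u'(R)$, we obtain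
\[
\beta R^4u'(R)^2=-\int_0^Rr^3u^2\varphi\,dr=-\beta(M_2-m_2).
\]
Here $C_2=\frac13$ and $C_3=0$, so \eqref{eq:P} gives $\frac12R^4u'(R)^2=P(R)=\frac13m_2$. Therefore $M_2=\frac13m_2$, and \eqref{eq:C} gives $M_3=m_3+\frac13m_2>m_3$. Since $u\le\alpha$ and $\eta\ge0$,
\begin{equation}\label{eq:modelchain}
\tfrac13m_2=M_2\ge\alpha^{-1}M_3>\alpha^{-1}m_3 .
\end{equation}
The unknown $\eta$ has disappeared. To test \eqref{eq:modelchain} we take $u$ as the independent variable and put $Y=r^2u$. Integration by parts with $r^3dr=d(r^4/4)$ gives $m_2=\frac14\int_0^\alpha r^4\,3u^2\,du=\frac34\int_0^\alpha Y^2du$ and $m_3=\frac14\int_0^\alpha r^4\,4u^3du=\int_0^\alpha uY^2du$. With $u=\alpha s$,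
\[
\alpha^{-1}m_3-\tfrac13m_2=\frac\alpha4\int_0^1(4s-1)\,Y^2\,ds .
\]
We prove in Section \ref{sec:concavity} that $Y$ is a concave function of $u$; it vanishes at $u=\alpha$, where $r=0$. By the chord property, $Y=(1-s)g(s)$ with $g\ge0$ nondecreasing, and by one crossing at $s_1=\frac14$,
\[
\int_0^1(4s-1)Y^2ds\ge g(\tfrac14)^2\int_0^1(4s-1)(1-s)^2ds=g(\tfrac14)^2\Bigl(\frac4{12}-\frac13\Bigr)=0 .
\]
This contradicts \eqref{eq:modelchain} and proves Proposition \ref{prop:key} in this case, given the concavity. The last integral is exactly zero, so the argument has no slack: the example lies on the line $q=p+1$, beyond which dimension $4$ needs the finer argument of Section \ref{sec:four}.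

\section{Concavity relative to the bubble}\label{sec:concavity}

The shape of $u$ is best compared with the bubble \eqref{eq:bubble}. Put $v=u^{1/\mu}$, $v_0=\alpha^{1/\mu}$ and $T=r^2$. For the bubble, $v=v_0/(1+T/A)$, that is, $vT=A(v_0-v)$: the product $vT$ is an \emph{affine} function of $v$. For the solution of \eqref{eq:ivp}, $v$ decreases strictly from $v_0$ to $0$ on $[0,R]$, so we may regard $T$ and
\[
Y=vT
\]
as functions of $v\in[0,v_0]$, and we ask for the sign of $Y''$. In this section $f$ is either $u^p+u^q$ or $u^p$, and $e(u)=uf'(u)/f(u)$. In the first case $e$ is a weighted mean of $p$ and $q$ with positive weights, in the second $e=p$; so $e<q^*$ in both cases.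

Let a dot denote $d/d\log r$, and define on $(0,R)$
\[
\xi=-\frac{ru'}{(n-2)u}>0,\qquad\zeta=1+\frac{rf(u)}{nu'}<1 .
\]
The number $\xi$ is the logarithmic decay rate of $u$ in units of the decay rate of $r^{2-n}$. Since $-nu'/r$ is the mean of $f(u)$ over $B_r$, the number $1-\zeta$ is the ratio of $f(u(r))$ to this mean. For the bubble, $\xi=\zeta=T/(A+T)$. The equation gives $ru''/u'=-(n-1)+n(1-\zeta)$, and logarithmic differentiation yields
\[
\frac{\dot\xi}\xi=1+\frac{ru''}{u'}-\frac{ru'}u,\qquad\frac{(1-\zeta)^{\cdot}}{1-\zeta}=1+e\,\frac{ru'}u-\frac{ru''}{u'} ,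
\]
that is,
\begin{equation}\label{eq:system}
\dot\xi=\xi\,\bigl(2-n\zeta+(n-2)\xi\bigr),\qquad\dot\zeta=(1-\zeta)\bigl((n-2)e\,\xi-n\zeta\bigr).
\end{equation}
The nonlinearity enters only through $e$. When $e=q^*$ the diagonal $\xi=\zeta$ is invariant, and the bubble runs along it. When $e<q^*$ the diagonal becomes a barrier.

\begin{lemma}\label{lem:barrier}
On $(0,R)$ we have $\zeta<\xi$, and $\xi$ increases strictly from $0$ to $\infty$. Moreover $T/\xi\to A:=n(n-2)\alpha/f(\alpha)$ as $r\to0$.
\end{lemma}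

\begin{proof}
As $r\to0$, we have $u=\alpha-\frac{f(\alpha)}{2n}r^2+o(r^2)$, so $f(u)=f(\alpha)\bigl(1-\frac{f'(\alpha)}{2n}r^2+o(r^2)\bigr)$. Inserting this in $-u'=r^{1-n}\int_0^rs^{n-1}f(u)\,ds$ gives $-u'=\frac{f(\alpha)r}n\bigl(1-\frac{f'(\alpha)}{2(n+2)}r^2+o(r^2)\bigr)$. Since $\frac1{2n}-\frac1{2(n+2)}=\frac1{n(n+2)}$,
\[
\xi=\frac{r^2}A+o(r^2),\qquad\zeta=\frac{f'(\alpha)}{n(n+2)}r^2+o(r^2),\qquad\frac\zeta\xi\to\frac{e(\alpha)}{q^*}<1 .
\]
So $\zeta<\xi$ for small $r$. Suppose that there is a first point where $\xi=\zeta=:x$. There $0<x<1$ and $\dot\xi-\dot\zeta\le0$, whereas \eqref{eq:system} gives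
\[
\dot\xi-\dot\zeta=x(2-2x)-x(1-x)\bigl((n-2)e-n\bigr)=x(1-x)\bigl(n+2-(n-2)e\bigr)>0 .
\]
Hence $\zeta<\min(\xi,1)$ on $(0,R)$. If $\xi\le1$, then $2-n\zeta+(n-2)\xi>2-2\xi\ge0$; if $\xi>1$, then $2-n\zeta+(n-2)\xi>(n-2)(\xi-1)>0$. So $\dot\xi>0$. Finally $\xi\to\infty$ as $r\to R$ because $u(R)=0>u'(R)$.
\end{proof}

\begin{lemma}\label{lem:concave}
The function $Y$ is concave on $[0,v_0]$, positive on $(0,v_0)$, and $Y(0)=Y(v_0)=0$. Its derivative is $dY/dv=T(1-1/\xi)$, which tends to $-A$ as $v\to v_0$. For $x\in\{p,q\}$,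
\begin{equation}\label{eq:moments}
m_x=\int_0^Rr^{n-1}u^{x+1}dr=\frac{\mu(x+1)}n\int_0^{v_0}v^{\mu x-2}\,Y^{n/2}\,dv .
\end{equation}
\end{lemma}

\begin{proof}
We have $\dot v=-2\xi v$ and $\dot T=2T$, so $\dot Y=2(1-\xi)vT$ and $dY/dv=\dot Y/\dot v=T(1-1/\xi)$. The limit at $v_0$ follows from Lemma \ref{lem:barrier}. By \eqref{eq:system},
\[
\Bigl(\frac{dY}{dv}\Bigr)^{\cdot}=2T-\frac{2T}\xi+\frac T\xi\bigl(2-n\zeta+(n-2)\xi\bigr)=\frac{nT(\xi-\zeta)}\xi,
\qquad\frac{d^2Y}{dv^2}=-\frac{nT(\xi-\zeta)}{2\xi^2v}<0 .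
\]
For \eqref{eq:moments}, write $r^{n-1}dr=\frac1nd(T^{n/2})$ and $u^{x+1}=v^{\mu(x+1)}$ and integrate by parts. The boundary terms vanish, so $m_x=\frac{\mu(x+1)}n\int_0^{v_0}T^{n/2}v^{\mu(x+1)-1}dv$. Now insert $T=Y/v$ and $n/2=\mu+1$.
\end{proof}

By the chord property, $Y/(v_0-v)$ is smaller where $v$ is smaller: compared with a bubble, $u$ has a light tail. This is what keeps $m_p$, which is sensitive to the tail, from being large relative to $m_q$. The hypothesis $q\le q^*$ is needed here: if $e(\alpha)>q^*$, the expansion in the proof of Lemma \ref{lem:barrier} gives $\zeta>\xi$ for small $r$, and $Y$ is convex near $v_0$.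

\section{From the proposition to monotonicity}\label{sec:continuity}

Let $\mathcal A$ be the set of $\alpha>0$ such that $\varphi$ has exactly one zero in $(0,R)$ and $\varphi(R)<0$.

\begin{lemma}\label{lem:continuity}
The set $\mathcal A$ contains all small $\alpha$, and $R(\alpha)\to\infty$ as $\alpha\to0$. If there is no degenerate height, then $\mathcal A=(0,\infty)$.
\end{lemma}

\begin{proof}
\emph{Small heights.} Put $W_\alpha(\varrho)=\alpha^{-1}u(\alpha^{-(p-1)/2}\varrho)$ and $\psi_\alpha(\varrho)=\varphi(\alpha^{-(p-1)/2}\varrho)$. Then $W_\alpha$ solves the problem of Lemma \ref{lem:dependence} with $a=1$ and $\varepsilon=\alpha^\kappa$, and $\psi_\alpha$ solves the linearized problem. As $\alpha\to0$, Lemma \ref{lem:dependence} gives $W_\alpha\to W$ and $\psi_\alpha\to\psi$ in $C^1$ on bounded intervals, where $W$ is the solution for the pure power $p$ with $W(0)=1$ and $\psi$ is its derivative in the height. The pure-power solutions are $aW(a^{(p-1)/2}\varrho)$; differentiating at $a=1$ gives $\psi=W+\frac{p-1}2\varrho W'$.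 Before the first zero $R_W$ of $W$ this equals $W\,(1-\mu(p-1)\xi_W)$, where $\xi_W$ is the function $\xi$ of $W$. By Lemma \ref{lem:barrier}, $\xi_W$ increases strictly from $0$ to $\infty$, so $\psi$ has exactly one zero in $(0,R_W)$. Also $\psi(R_W)=\frac{p-1}2R_WW'(R_W)<0$. By Lemma \ref{lem:persist}(c), the first zero $\alpha^{(p-1)/2}R(\alpha)$ of $W_\alpha$ tends to $R_W$, so $R(\alpha)\to\infty$; by Lemma \ref{lem:persist}(b), $\alpha\in\mathcal A$ for small $\alpha$.

\emph{Open and closed.} The set $\mathcal A$ is open by Lemma \ref{lem:persist}(b). Let $\alpha_k\in\mathcal A$ and $\alpha_k\to\alpha>0$. At $\alpha$ we have $\varphi(R)\le0$ by continuity, and $\varphi$ has at most one zero in $(0,R)$ by Lemma \ref{lem:persist}(a). If $\varphi(R)<0$, then $\varphi(0)=1$ forces a zero, and $\alpha\in\mathcal A$. If $\varphi(R)=0$, integrating \eqref{eq:wronski} gives $\int_0^Rr^{n-1}\varphi\,(uf'-f)\,dr=0$; as $uf'-f>0$, the function $\varphi$ changes sign, and $\alpha$ is a degenerate height. If there are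 none, $\mathcal A$ is nonempty, open and closed in $(0,\infty)$.
\end{proof}

\section{Averages of the weight}\label{sec:identities}

In Sections \ref{sec:identities}--\ref{sec:four}, $\alpha$ is a degenerate height, and $\beta,\eta,m_x,M_x$ are as in Lemma \ref{lem:eta}; sums over $x$ run over $\{p,q\}$. Each of the first integrals $P$ and $\mathcal E$ gives a linear relation for $\eta$ when it is differentiated in $\alpha$. The boundary term can be evaluated because $u$ and $\varphi$ both vanish at $R$. Let $D_x=(x+1)C_x=\frac12\bigl(n+2-(n-2)x\bigr)$, so that $D_p>D_q\ge0$.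

\begin{lemma}\label{lem:identities}
We have
\begin{align}
&D_p\,(M_p-\theta_pm_p)+D_q\,(M_q-\theta_qm_q)=0,\label{eq:B}\\
&\int_0^Rr^{2n-3}u^{p+1}(\eta-\theta_p)\,dr+\int_0^Rr^{2n-3}u^{q+1}(\eta-\theta_q)\,dr=0.\label{eq:A}
\end{align}
\end{lemma}

\begin{proof}
Let $Z=r^j(\frac12u'^2+F)+c\,r^{j-1}uu'$ be $P$ or $\mathcal E$. By \eqref{eq:P} and \eqref{eq:E}, for all radii and all heights,
\[
Z(r)=\sum_x\int_0^r\gamma_x(t)\,|u|^{x+1}dt,\qquad\gamma_x(t)=C_xt^{n-1}\quad\text{or}\quad\gamma_x(t)=\frac{2(n-1)}{x+1}\,t^{2n-3}.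
\]
Keep $r=R(\alpha)$ fixed and differentiate in the height, which Lemma \ref{lem:dependence} allows. On the left we get $r^j(u'\varphi'+f\varphi)+c\,r^{j-1}(\varphi u'+u\varphi')$ at $r=R$, which equals $R^ju'\varphi'=-\beta R^ju'^2=-2\beta Z(R)$. On the right we get $\sum_x(x+1)\int_0^R\gamma_xu^x\varphi\,dt=\beta\sum_x(x+1)\int_0^R\gamma_xu^{x+1}(\eta-1)\,dt$. Hence
\[
\sum_x(x+1)\int_0^R\gamma_xu^{x+1}\Bigl(\eta-1+\frac2{x+1}\Bigr)dt=0,
\]
and $1-\frac2{x+1}=\theta_x$.
\end{proof}

\begin{lemma}\label{lem:averages}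
We have
\begin{equation}\label{eq:avg1}
M_q>m_q,\qquad M_p\le\theta_pm_p,
\end{equation}
\begin{equation}\label{eq:avg2}
\int_0^Rr^{2n-3}u^{q+1}\eta\,dr\ge\theta_q\int_0^Rr^{2n-3}u^{q+1}dr .
\end{equation}
\end{lemma}

\begin{proof}
Put $d=M_q-m_q$. By \eqref{eq:C}, $M_p-m_p=-\frac{q-1}{p-1}d$. Writing $M_x-\theta_xm_x=(M_x-m_x)+(1-\theta_x)m_x$ in \eqref{eq:B}, we get
\[
d\,\Bigl[D_p\frac{q-1}{p-1}-D_q\Bigr]=D_p(1-\theta_p)m_p+D_q(1-\theta_q)m_q>0 .
\]
The bracket is positive because $D_p>D_q\ge0$ and $q>p$. So $d>0$. Then $M_q-\theta_qm_q>0$, and \eqref{eq:B} gives $D_p(M_p-\theta_pm_p)\le0$. The sign $D_q\ge0$ is the second use of $q\le q^*$.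

Since $\eta$ decreases from $\eta(0)>1$ to $0$, there is $\hat r\in(0,R)$ with $\eta(\hat r)=\theta_p$. One crossing, with $g=r^{n-2}$ and $h=\theta_p-\eta$, gives
\[
\int_0^Rr^{2n-3}u^{p+1}(\theta_p-\eta)\,dr\ge\hat r^{\,n-2}\int_0^Rr^{n-1}u^{p+1}(\theta_p-\eta)\,dr=\hat r^{\,n-2}(\theta_pm_p-M_p)\ge0 .
\]
Now \eqref{eq:avg2} follows from \eqref{eq:A}.
\end{proof}

\section{The cases $n\ge5$, and $n=4$ with $q\le p+1$}\label{sec:beta}

Here the argument of the model case works. Since $u\le\alpha$ and $\eta\ge0$, \eqref{eq:avg1} gives $\theta_pm_p\ge M_p\ge\alpha^{-\kappa}M_q>\alpha^{-\kappa}m_q$. We obtain a contradiction by showing that $\alpha^{-\kappa}m_q\ge\theta_pm_p$. Substitute $v=v_0s$ in \eqref{eq:moments} and use $\alpha^{-\kappa}=v_0^{-\mu\kappa}$ and $(p+1)\theta_p=p-1$: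
\[
\alpha^{-\kappa}m_q-\theta_pm_p=\frac\mu n\,v_0^{\mu p-1}\int_0^1s^{\mu p-2}\,Y(v_0s)^{n/2}\bigl[(q+1)s^{\mu\kappa}-(p-1)\bigr]ds .
\]
The bracket increases from $-(p-1)<0$ to $\kappa+2>0$; let $s_1$ be its zero. By Lemma \ref{lem:concave} and the chord property, $Y(v_0s)=(1-s)g(s)$ with $g\ge0$ nondecreasing. By one crossing, the integral is at least $g(s_1)^{n/2}$ times the same integral with $1-s$ in place of $Y(v_0s)$, which is the profile of the bubble. The latter converges because $\mu p>1$; this holds for all $p>1$ since $n\ge4$. Recall that $\mathrm B(a,b)=\int_0^1s^{a-1}(1-s)^{b-1}ds=\Gamma(a)\Gamma(b)/\Gamma(a+b)$ for $a,b>0$, and that $\Gamma(a+1)=a\Gamma(a)$. As $n/2=\mu+1$, it suffices to prove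
\begin{equation}\label{eq:beta}
(q+1)\,\mathrm B(\mu q-1,\mu+2)\ge(p-1)\,\mathrm B(\mu p-1,\mu+2).
\end{equation}
Define, for $x>0$,
\[
\Lambda(x)=\frac{\Gamma(x)}{\Gamma(x+\mu+1)}=\frac1{\Gamma(\mu+1)}\int_0^1t^{x-1}(1-t)^\mu dt .
\]
The integral shows that $\Lambda$ is strictly decreasing and, by H\"older's inequality, that $\log\Lambda$ is convex. From $\Gamma(\mu q+\mu+1)=\mu(q+1)\Gamma(\mu q+\mu)$, the left side of \eqref{eq:beta} equals $\frac{\Gamma(\mu+2)}\mu\Lambda(\mu q-1)$. With $x=\mu p$ we have $p-1=\frac{x-\mu}\mu$ and $\Gamma(x-1)=\frac{\Gamma(x)}{x-1}$, so the right side equals $\frac{\Gamma(\mu+2)}\mu\cdot\frac{x-\mu}{x-1}\Lambda(x)$. Thus \eqref{eq:beta} is equivalent to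
\begin{equation}\label{eq:Lambda}
\Lambda(\mu q-1)\ge\frac{x-\mu}{x-1}\,\Lambda(x),\qquad x=\mu p>\mu .
\end{equation}

\emph{The case $n=4$.} Here $\mu=1$, and \eqref{eq:Lambda} reads $\Lambda(q-1)\ge\Lambda(p)$. This holds if and only if $q\le p+1$.

\emph{The case $n\ge5$.} Here $\mu\ge\frac32$. Since $\mu q\le\mu q^*=\mu+2$, the left side of \eqref{eq:Lambda} is at least $\Lambda(\mu+1)$. If $x\ge\mu+1$, then $\Lambda(x)\le\Lambda(\mu+1)$ and $\frac{x-\mu}{x-1}\le1$, so \eqref{eq:Lambda} holds. Let $x=\mu+\delta$ with $0<\delta<1$. Now $\Lambda(x)>\Lambda(\mu+1)$, and the factor $\frac\delta{\mu-1+\delta}$ has to compensate. We have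
\[
\frac{\Lambda(\mu)}{\Lambda(\mu+1)}=\frac{\Gamma(\mu)\,\Gamma(2\mu+2)}{\Gamma(\mu+1)\,\Gamma(2\mu+1)}=2+\frac1\mu .
\]
Logarithmic convexity and Bernoulli's inequality $(1+a)^t\le1+ta$ for $a\ge0$, $0\le t\le1$, give
\[
\frac{\Lambda(\mu+\delta)}{\Lambda(\mu+1)}\le\Bigl(2+\frac1\mu\Bigr)^{1-\delta}\le1+(1-\delta)\Bigl(1+\frac1\mu\Bigr).
\]
So it is enough that $\delta+\delta(1-\delta)(1+\frac1\mu)\le\mu-1+\delta$. This holds because $\delta(1-\delta)(1+\frac1\mu)\le\frac14\cdot\frac53<\frac12\le\mu-1$.

Proposition \ref{prop:key} is proved for $n\ge5$, and for $n=4$ with $q\le p+1$.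

\begin{remark}
For $n=3$, $q=5$, $p\le3$ the argument breaks down at this point. If $p\le2$, the integral on the right of \eqref{eq:beta} diverges. If $2<p\le3$, then $\mu q-1=\frac32\ge x>1$ and $\frac{x-\mu}{x-1}>1$, so \eqref{eq:Lambda} is false.
\end{remark}

\section{The case $n=4$, $p+1<q\le3$}\label{sec:four}

Now $\kappa>1$, $1<p<2<q\le3$, $\mu=1$, $v=u$, and $Y=r^2u$ is a concave function of $u$. Inequality \eqref{eq:beta} is false, so the comparison of $m_p$ and $m_q$ with the bubble no longer suffices. Two pieces of information are still unused: the monotonicity of $\eta$ and the bound \eqref{eq:avg2}.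

\medskip
\noindent\textbf{Step 1: eliminating $\eta$.} Let $d\nu=r^5u^{q+1}dr$ on $(0,R)$ and $\chi=r^{-2}u^{-\kappa}$, so that $\chi\,d\nu=r^3u^{p+1}dr$. By \eqref{eq:avg2} the average of $\eta$ for $\nu$ is at least $\theta_q$, and by \eqref{eq:avg1} its average for $\chi\,d\nu$ is at most $\theta_p<\theta_q$. Recall Chebyshev's inequality: if $g,h$ are nonincreasing and $g,h,gh$ are integrable for the finite measure $\nu$, then $\int d\nu\int gh\,d\nu\ge\int g\,d\nu\int h\,d\nu$; it follows by integrating $(g(r)-g(t))(h(r)-h(t))\ge0$ against $d\nu(r)\,d\nu(t)$. If $\chi$ were nonincreasing, the second average would be at least the first, and we would be done. But $(\log\chi)^{\cdot}=-2+2\kappa\xi$. By Lemma \ref{lem:barrier} there is a unique $r_1\in(0,R)$ with $\xi(r_1)=1/\kappa$, and $\chi$ decreases on $(0,r_1)$ and increases on $(r_1,R)$. So we cut off the increasing part: let $\tilde\chi=\chi$ on $(0,r_1]$ and $\tilde\chi=\chi(r_1)$ on $[r_1,R)$. Then $\tilde\chi\le\chi$ and $\tilde\chi$ is nonincreasing.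 By \eqref{eq:avg1}, $\eta\ge0$, Chebyshev's inequality and \eqref{eq:avg2},
\[
\theta_pm_p\ge M_p=\int\chi\eta\,d\nu\ge\int\tilde\chi\eta\,d\nu\ge\frac{\int\tilde\chi\,d\nu\int\eta\,d\nu}{\int d\nu}\ge\theta_q\int\tilde\chi\,d\nu .
\]
A contradiction follows once we show that the cutoff loses less than the gap between $\theta_p$ and $\theta_q$ allows:
\begin{equation}\label{eq:target}
\theta_q\int\tilde\chi\,d\nu>\theta_pm_p .
\end{equation}

\medskip
\noindent\textbf{Step 2: passing to the variable $u$.} Let $u_1=u(r_1)$, $T_1=r_1^2$, $S=T_1^2u_1^{p+1}$, and $y(s)=Y(u_1s)/Y(u_1)$ for $0\le s\le1$. For $r\in[r_1,R)$ and $u=u_1s$ we have $T=Y/u=T_1y(s)/s$. Put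
\[
J_2(y)=\int_0^1s^{p-2}y^2ds,\qquad J_3(y)=\int_0^1s^{q-3}y^3ds;
\]
both are finite for bounded $y$, since $p>1$ and $q>2$. On $(0,r_1)$ we have $u\ge u_1$, so $\int_0^{r_1}r^3u^{p+1}dr=aS$ with $a\ge\frac14$. On $(r_1,R)$ we integrate by parts with $r^3dr=d(T^2/4)$ and $r^5dr=d(T^3/6)$:
\begin{align*}
\int_{r_1}^Rr^3u^{p+1}dr&=-\frac S4+\frac{p+1}4\int_0^{u_1}T^2u^p\,du=S\Bigl[-\frac14+\frac{p+1}4J_2(y)\Bigr],\\
\int_{r_1}^Rr^5u^{q+1}dr&=-\frac{T_1^3u_1^{q+1}}6+\frac{q+1}6\int_0^{u_1}T^3u^q\,du=T_1^3u_1^{q+1}\Bigl[-\frac16+\frac{q+1}6J_3(y)\Bigr].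
\end{align*}
Since $\chi(r_1)T_1^3u_1^{q+1}=S$ and $(x+1)\theta_x=x-1$,
\[
\frac{\theta_q\int\tilde\chi\,d\nu-\theta_pm_p}S=(\theta_q-\theta_p)a+\frac{\theta_p}4-\frac{\theta_q}6+\frac{q-1}6J_3(y)-\frac{p-1}4J_2(y).
\]
As $\theta_q>\theta_p$ and $a\ge\frac14$, the first three terms add up to at least $\frac{\theta_q}4-\frac{\theta_q}6=\frac{\theta_q}{12}$. So \eqref{eq:target} follows from
\begin{equation}\label{eq:J}
\theta_q+2(q-1)J_3(y)>3(p-1)J_2(y).
\end{equation}
We collect what is known about $y$. It is concave on $[0,1]$, with $y(0)=0$ and $y(1)=1$. By Lemma \ref{lem:concave} and the choice of $r_1$, we have $y'(1)=u_1T_1(1-1/\xi(r_1))/Y(u_1)=1-\kappa$. Let $\ell_b(s)=s+b(1-s)$ be the affine function with $\ell_b(0)=b$ and $\ell_b(1)=1$. A concave function lies above its chord and below its tangent line, so $\ell_0\le y\le\ell_\kappa$.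

\medskip
\noindent\textbf{Step 3: reduction to affine functions.} We show that among profiles with the same $J_2$, an affine one has the smaller $J_3$. The number $J_2(\ell_b)$ is continuous and increasing in $b\ge0$, so there is $b\in[0,\kappa]$ such that $\ell=\ell_b$ satisfies $J_2(\ell)=J_2(y)$. The function $y-\ell$ is concave and vanishes at $1$, so the set where it is nonnegative is an interval $[s_1,1]$, and $y<\ell$ on $[0,s_1)$. The tangent line inequality for the convex function $t\mapsto t^{3/2}$ gives $y^3-\ell^3\ge\frac32\ell\,(y^2-\ell^2)$. Since $q-3=(p-2)+(\kappa-1)$,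
\[
s^{q-3}(y^3-\ell^3)\ge\tfrac32\,s^{p-2}\,k(s)\,(y^2-\ell^2),\qquad k(s)=s^{\kappa-1}\ell(s).
\]
The function $k$ is nondecreasing. Indeed $k'=s^{\kappa-2}[(\kappa-1)b+\kappa(1-b)s]$. If $b\le1$, both terms in the bracket are nonnegative. If $1<b\le\kappa$, the bracket decreases in $s$ and equals $\kappa-b\ge0$ at $s=1$; this is where the value of $y'(1)$ matters. One crossing gives $k(s)(y^2-\ell^2)\ge k(s_1)(y^2-\ell^2)$, and integration yields $J_3(y)-J_3(\ell)\ge\frac32k(s_1)\bigl(J_2(y)-J_2(\ell)\bigr)=0$. So it suffices to prove \eqref{eq:J} for $\ell=\ell_b$ with $b\ge0$.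

\medskip
\noindent\textbf{Step 4: the affine case.} For $c>0$ let $E_c[h]=\int_0^1h(s)\,cs^{c-1}ds=\int_0^1h(t^{1/c})\,dt$, an average over $[0,1]$. Since $t^{1/c}$ increases with $c$, the average $E_c[h]$ is nondecreasing in $c$ if $h$ is nondecreasing, and nonincreasing in $c$ if $h$ is nonincreasing. We have $3(p-1)J_2(\ell)=3E_{p-1}[\ell^2]$ and $2(q-1)J_3(\ell)=\frac{2(q-1)}{q-2}E_{q-2}[\ell^3]\ge4E_{q-2}[\ell^3]$, because $q\le3$. So it is enough to show that
\[
\Theta:=\theta_q+4E_{q-2}[\ell^3]-3E_{p-1}[\ell^2]>0,\qquad\text{where }0<p-1<q-2\le1 .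
\]
If $b\ge1$, then $\ell$ is nonincreasing and $\ell\le b$. Hence $4E_{q-2}[\ell^3]\ge4E_1[\ell^3]=1+b+b^2+b^3$ and $3E_{p-1}[\ell^2]\le3b^2$, so $\Theta\ge\theta_q+(1+b-2b^2+b^3)$. The cubic equals $1$ at $b=1$ and has derivative $(3b-1)(b-1)\ge0$, so $\Theta>0$. If $0\le b\le1$, then $\ell$ is nondecreasing with values in $[0,1]$. Hence $E_{p-1}[\ell^2]\le E_{q-2}[\ell^2]$ and $\Theta\ge\theta_q+E_{q-2}[4\ell^3-3\ell^2]$. The minimum of $4t^3-3t^2$ on $[0,1]$ is $-\frac14$, attained at $t=\frac12$, and $\theta_q>\theta_2=\frac13$. So $\Theta>\frac13-\frac14>0$.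

This proves \eqref{eq:J}, hence \eqref{eq:target}, and completes the proof of Proposition \ref{prop:key}.

\section{Uniqueness and existence}\label{sec:existence}

Let $n\ge4$. By Proposition \ref{prop:key} and Lemma \ref{lem:continuity}, $\mathcal A=(0,\infty)$. So $R'<0$ everywhere by \eqref{eq:Rprime}, and by Lemma \ref{lem:reduction} problem \eqref{eq:problem} has at most one solution for each $\lambda$; a solution is radial. Since $R$ is continuous and $R(\alpha)\to\infty$ as $\alpha\to0$, existence for every $\lambda$ follows from the next lemma.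

\begin{lemma}\label{lem:large}
$R(\alpha)\to0$ as $\alpha\to\infty$.
\end{lemma}

\begin{proof}
\emph{The case $q<q^*$.} The function $W_\alpha(\varrho)=\alpha^{-1}u(\alpha^{-(q-1)/2}\varrho)$ solves the problem of Lemma \ref{lem:dependence} with $p,q$ interchanged, $a=1$ and $\varepsilon=\alpha^{-\kappa}$. As $\alpha\to\infty$ it converges in $C^1$ on bounded intervals to the solution for the pure power $q$, which has a first zero $c_0<\infty$ by Lemma \ref{lem:zero}. By Lemma \ref{lem:persist}(c), $\alpha^{(q-1)/2}R(\alpha)\to c_0$.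

\emph{The case $q=q^*$.} The rescaled limit is now a bubble, which has no zero, so we use the Pohozaev identity instead. Let $Q=R^{n-1}|u'(R)|=\int_0^Rr^{n-1}f(u)\,dr$. Since $C_q=0$, \eqref{eq:P} gives
\begin{equation}\label{eq:flux}
\tfrac12R^{2-n}Q^2=P(R)=C_pm_p ,
\end{equation}
so we need an upper bound for $Q$ and a lower bound for $m_p$. Let $\alpha\ge1$, so that $R(\alpha)\le R(1)$. The constants $C,c>0$ below do not depend on $\alpha$.

The concave function $Y$ lies below its tangent line at $v_0$, so $r^2v\le A(v_0-v)$ by Lemma \ref{lem:concave}. This says that $u\le\alpha(1+r^2/A)^{-\mu}$, where $A=n(n-2)\alpha/f(\alpha)\le n(n-2)\alpha^{-4/(n-2)}$. Since $2\mu q=n+2>n$,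
\[
\int_0^Rr^{n-1}u^q\,dr\le C\alpha^qA^{n/2}\le C\alpha^{\frac{n+2}{n-2}-\frac{2n}{n-2}}=C\alpha^{-1}.
\]
Also $u\le\alpha A^\mu r^{2-n}\le C\alpha^{-1}r^{2-n}$, so $\int_0^Rr^{n-1}u\,dr\le C\alpha^{-1}R(1)^2$. As $u^p\le u+u^q$, we conclude that $Q\le C\alpha^{-1}$.

On $[0,R]$ we have $-u'\le f(\alpha)r/n$, so $u\ge\alpha-f(\alpha)r^2/(2n)$, and $u\ge\alpha/2$ for $r^2\le n\alpha/f(\alpha)$. Since $f(\alpha)\le2\alpha^{q^*}$, this range contains $r\le c\,\alpha^{-2/(n-2)}$, and $m_p\ge c\,\alpha^{p+1-2n/(n-2)}$. By \eqref{eq:flux},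
\[
R^{n-2}=\frac{Q^2}{2C_pm_p}\le C\alpha^{-3-p+\frac{2n}{n-2}}=C\alpha^{\frac{6-n}{n-2}-p}\to0,
\]
because $\frac{6-n}{n-2}\le1<p$ for $n\ge4$.
\end{proof}

Thus $R$ is a decreasing bijection of $(0,\infty)$, and \eqref{eq:problem} has exactly one solution for every $\lambda>0$.

\section{Nondegeneracy and Morse index}\label{sec:morse}

Under the scaling of Lemma \ref{lem:reduction}, the linearized operator in $B_1$ becomes $R_\lambda^2$ times $-\Delta-f'(u)$ in $B_R$, where $R=R(\alpha)=R_\lambda$. So we must show that $0$ is not a Dirichlet eigenvalue of $-\Delta-f'(u)$ in $B_R$ and that there is exactly one negative eigenvalue, which is simple. The potential $f'(u)$ is H\"older continuous on $\overline{B_R}$, so eigenfunctions belong to $C^2(\overline{B_R})$ by the argument in the proof of Lemma \ref{lem:reduction}. Let $\psi$ be an eigenfunction with eigenvalue $\tau\le0$.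

\emph{The function $\psi$ is radial.} Recall that $L^2(S^{n-1})$ has an orthogonal basis of spherical harmonics, and that a spherical harmonic $\Omega$ of degree $k$ is an eigenfunction of $-\Delta_{S^{n-1}}$ with eigenvalue $k(k+n-2)$; it is constant if $k=0$ and has mean zero if $k\ge1$. Let $k\ge1$ and $h(r)=\int_{S^{n-1}}\psi(r\omega)\Omega(\omega)\,d\omega$. Then $h\in C^1([0,R])$, $h(0)=h(R)=0$, and
\[
h''+\frac{n-1}rh'+\Bigl(f'(u)+\tau-\frac{k(k+n-2)}{r^2}\Bigr)h=0\quad\text{on }(0,R].
\]
Differentiating \eqref{eq:ivp} shows that $z=-u'$ solves the same equation with $k=1$ and $\tau=0$; moreover $z\in C^1([0,R])$, $z(0)=0$, and $z>0$ on $(0,R]$. Suppose $h\not\equiv0$, and let $(a,b)$ be a component of $\{h\ne0\}$; changing sign, let $h>0$ there. Then $h(a)=h(b)=0$, $h'(a)\ge0$, and $h'(b)<0$ because zeros in $(0,R]$ are simple. Integrating the derivative of $r^{n-1}(h'z-hz')$ over $(a,b)$ gives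
\[
b^{n-1}h'(b)z(b)-a^{n-1}h'(a)z(a)=\int_a^br^{n-1}hz\,\Bigl(\frac{k(k+n-2)-(n-1)}{r^2}-\tau\Bigr)dr\ge0 .
\]
The left side is negative, a contradiction. So all components of degree $k\ge1$ vanish, and $\psi(x)=h(|x|)$, where $h''+\frac{n-1}rh'+(f'(u)+\tau)h=0$, $h'(0)=0$, $h(R)=0$. By uniqueness for the linear initial value problem, $h$ is determined by $h(0)\ne0$. In particular every eigenvalue $\tau\le0$ is simple.

\emph{Nondegeneracy.} If $\tau=0$, then $h=h(0)\varphi$, which is impossible because $\varphi(R)<0$.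

\emph{Morse index.} The first eigenvalue is the minimum of the Rayleigh quotient over $H^1_0(B_R)$, and it has a positive eigenfunction. It is negative, since $\int_{B_R}(|\nabla u|^2-f'(u)u^2)\,dx=\int_{B_R}u\,(f-uf')\,dx<0$. Suppose $\tau<0$ is another eigenvalue. Then $\psi$ is orthogonal to a positive function, so $h$ has a first zero $r_1\in(0,R)$ and a next zero $r_2\le R$. We claim, by Sturm comparison, that $\varphi$ vanishes in each of the intervals $(a,b)=(0,r_1)$ and $(a,b)=(r_1,r_2)$. If not, replace $h$ and $\varphi$ by their negatives where necessary, so that both are positive on $(a,b)$. Then $(r^{n-1}(h'\varphi-h\varphi'))'=-\tau r^{n-1}h\varphi>0$, and so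
\[
b^{n-1}h'(b)\varphi(b)-a^{n-1}h'(a)\varphi(a)>0 ,
\]
where the terms containing $h\varphi'$ vanish because $h(b)=0$, and $a=0$ or $h(a)=0$. But $h'(b)<0\le\varphi(b)$, and the second product is zero if $a=0$ and nonnegative if $h(a)=0$. So the left side is at most $0$, which proves the claim. Thus $\varphi$ has two zeros in $(0,R)$, contradicting $\alpha\in\mathcal A$. The Morse index is therefore $1$, and Theorem \ref{thm:main} is proved.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Uniqueness of positive radial solutions for $n$-Laplacian Dirichlet problems},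
\texttt{https://\allowbreak www-cambridge-org.\allowbreak ezproxyberklee.\allowbreak flo.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak F8CFB0E14E3489EDA94FE8EE79100887/\allowbreak S0308210500000743a.pdf/\allowbreak uniqueness-of-\allowbreak positive-radial-\allowbreak solutions-for-\allowbreak n-laplacian-\allowbreak dirichlet-\allowbreak problems.pdf}

\end{thebibliography}
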